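# Directed cuts in weighted acyclic digraphs: the exponent $3/5$

## 1. A window with slowly decaying autocorrelation

Let $a_0,a_1,a_2,\dots$ be the numbers
$$a_i=\binom{2i}{i}4^{-i}=\prod_{j=1}^{i}\frac{2j-1}{2j},\qquad a_0=1,\ a_1=\tfrac12,\ a_2=\tfrac38,\ \dots$$
Fix an integer $K\ge 1$. Define a function $g$ on $\mathbb Z$, supported on $\{0,\dots,K\}$, and its autocorrelation $f$ by
$$g(i)=a_i+a_{K-i}\quad(0\le i\le K),\qquad f(d)=\sum_{x\in\mathbb Z}g(x)g(x+d).$$
The function $f$ is even and vanishes for $|d|>K$.

For $K=2$ we get $g=(\tfrac{11}8,1,\tfrac{11}8)$, so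
$$f(0)=\tfrac{153}{32}\approx 4.78,\qquad f(1)=\tfrac{11}{4},\qquad f(2)=\tfrac{121}{64}\approx 1.89 .$$
All of these values are at least $1$, and the largest is below $5$. Compare the flat window $1_{[0,K]}$. Its autocorrelation is $K+1-d$ for $0\le d\le K$. This is also at least $1$ on $\{0,\dots,K\}$, but it starts at $K+1$. For our $g$ the value at $0$ is only logarithmic in $K$.

**Purpose.** Place a vector $x_i=g(\cdot-i)\in\ell^2(\mathbb Z)$ at each integer $i$ of a finite set $P$. Then $\langle x_i,x_j\rangle=f(i-j)$, so for any signs $s_i=\pm1$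
$$\sum_{i<j}f(j-i)s_is_j=\tfrac12\Big|\sum_i s_ix_i\Big|^2-\tfrac12|P|f(0)\ \ge\ -\tfrac12|P|f(0).$$
So if we join all pairs at distance at most $K$ by arcs of weight $f(j-i)\ge 1$, no choice of signs makes this sum very negative, and the price is $f(0)$ per vertex. We shall see that a directed cut is large exactly when this sum is very negative or when a certain linear term is large. The window is therefore a device for building weighted digraphs all of whose directed cuts are small.

**Why this sequence.** Since $(1-x)^{-1/2}\cdot(1-x)^{-1/2}=(1-x)^{-1}$ has all coefficients $1$, the coefficients of $(1-x)^{-1/2}$ have convolution square constantly $1$. An autocorrelation is not a convolution, but it becomes one if one of the two factors is reversed. That is why we add $a_i$ to its reversal $a_{K-i}$: the cross term of the two is a convolution and contributes exactly $1$ to $f(d)$, for every $d\in\{0,\dots,K\}$.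

**Facts about $a_i$.** By the binomial series, $a_i$ is the coefficient of $x^i$ in $(1-x)^{-1/2}$, because $\prod_{j=1}^i\frac{1/2+j-1}{j}=\prod_{j=1}^i\frac{2j-1}{2j}$. Hence:

- $a_i$ is positive and decreasing, since each factor is below $1$;
- $\sum_{i=0}^{j}a_ia_{j-i}=1$ for every $j\ge0$, by the identity above;
- $\sum_{i=0}^Ka_i=(2K+1)a_K$. Indeed the left side is the coefficient of $x^K$ in $(1-x)^{-1/2}(1-x)^{-1}=(1-x)^{-3/2}=2\frac{d}{dx}(1-x)^{-1/2}$, which is $2(K+1)a_{K+1}=2(K+1)\frac{2K+1}{2K+2}a_K$;
- $a_i^2(2i+1)\le1$. Indeed $(2i+1)\prod_{j\le i}(2j-1)^2=\prod_{j\le i}(2j-1)(2j+1)$, so $a_i^2(2i+1)=\prod_{j\le i}\frac{(2j-1)(2j+1)}{(2j)^2}$, and each factor is below $1$.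

**Facts about $f$.** Let $0\le d\le K$. Expand
$$g(x)g(x+d)=(a_x+a_{K-x})(a_{x+d}+a_{K-d-x}),\qquad 0\le x\le K-d .$$
The products $a_xa_{K-d-x}$ sum to $1$. The products $a_{K-x}a_{K-d-x}$, after the substitution $i=K-d-x$, have the same sum as the products $a_xa_{x+d}$. So
$$f(d)=1+2\sum_{i=0}^{K-d}a_ia_{i+d}+\sum_{i=0}^{K-d}a_{K-i}a_{d+i}. \tag{1}$$
When $d$ grows, every term of both sums decreases or stays, and positive terms are dropped. This gives three properties.

(i) $f$ is nonincreasing on $\{0,\dots,K\}$ and $f\ge1$ there.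

(ii) $f(0)\le 4+\ln(2K+1)$. At $d=0$ the second sum in (1) is $1$, so $f(0)=2+2\sum_{i=0}^Ka_i^2\le2+2\sum_{i=0}^K\frac1{2i+1}$. Also $\sum_{i=1}^K\frac1{2i+1}\le\int_0^K\frac{dx}{2x+1}=\frac12\ln(2K+1)$.

(iii) Let $G=\sum_xg(x)$. Then $G=2(2K+1)a_K\le2\sqrt{2K+1}$, and $\sum_{d\in\mathbb Z}f(d)=G^2\le4(2K+1)\le12K$. Since $f$ is even, $\sum_{d=1}^Kf(d)\le G^2/2\le 6K$.

For $K=2$: $G=\frac{15}4$ and $G^2=\frac{225}{16}=f(0)+2f(1)+2f(2)$, as it should be.

## 2. Directed cuts beyond a quarter of the weight

Let $D$ be a digraph with arc weights $w(a)$, and let $w(D)$ be the total weight. For a partition $(X,Y)$ of $V(D)$, the directed cut $(X,Y)$ consists of the arcs with tail in $X$ and head in $Y$, and $\operatorname{mac}(D)$ is the maximum total weight of a directed cut. In an unweighted multi-digraph every arc has weight $1$. Acyclic means without directed cycles, so in particular without loops.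

If each vertex goes to $X$ or $Y$ by a fair coin, each arc lies in the cut with probability $\frac14$. So $\operatorname{mac}(D)\ge w(D)/4$, and the quantity of interest is the excess
$$\operatorname{ex}(D)=\operatorname{mac}(D)-\tfrac14w(D)\ge0 .$$

Three small cases. A single arc of weight $w$ has $\operatorname{mac}=w$ and $\operatorname{ex}=\frac34w$. In a directed path with $n-1$ arcs of weight $1$, two consecutive arcs never lie in the same directed cut, because their common vertex would be in $Y$ as a head and in $X$ as a tail. Taking every other arc is possible, so $\operatorname{mac}=\lceil (n-1)/2\rceil$. In the transitive tournament on $1,\dots,2\nu$ (all arcs $i\to j$ with $i<j$, weight $1$) take $X=\{1,\dots,\nu\}$. The cut has $\nu^2$ arcs while $w=\nu(2\nu-1)$, so $\operatorname{ex}\ge w/4$. In these examples the excess is proportional to $w$. How small can it be in general?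

The source of the problem, "Directed Max-Cut And Some Generalizations" (https://project.inria.fr/anrdigraphs/files/2023/06/slides_ay.pdf), has the following two results.

**Theorem A.** There exists a constant $k_1$ such that for every integer $m\ge1$ there is an acyclic multi-digraph $D_m$ with $m$ arcs and $\operatorname{mac}(D_m)\le\frac m4+k_1m^{0.75}$.

**Theorem B.** There exists a constant $k_2>0$ such that $\operatorname{mac}(D)\ge\frac{w(D)}4+k_2w(D)^{0.6}$ for all arc-weighted acyclic digraphs $D$ with all weights at least $1$.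

The open problem stated there is to close the gap between $0.6$ and $0.75$. That is, determine the supremum $\alpha^*$ of all exponents $\alpha$ for which there is a constant $k>0$ with
$$\operatorname{mac}(D)\ge\frac{w(D)}4+k\,w(D)^{\alpha}$$
for every arc-weighted acyclic digraph $D$ with all arc weights at least $1$. The two theorems give $0.6\le\alpha^*\le0.75$. We shall prove that $\alpha^*=3/5$, and that $3/5$ itself is admissible. Throughout, $C,c$ are positive absolute constants that may change from line to line.

**Theorem 1 (upper bound).** There is $C$ such that for every real $W\ge2$ there is an acyclic digraph $D$ (at most one arc per pair of vertices), all weights $\ge1$, with $w(D)=W$ and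
$$\operatorname{mac}(D)\le\tfrac W4+C\,W^{3/5}(\ln W)^{4/5}.$$

**Theorem 2 (lower bounds).** Let $D$ be acyclic with positive arc weights and $n\ge2$ vertices.
(a) $\operatorname{ex}(D)\ge\frac1{64}\,w(D)\,n^{-2/3}$.
(b) If all weights are $\ge1$ and there are no isolated vertices, then $\operatorname{ex}(D)\ge n/16$. Consequently, if all weights are $\ge1$, then $\operatorname{ex}(D)\ge2^{-26/5}\,w(D)^{3/5}$.

**Corollary.** $\alpha^*=3/5$, and the exponent $3/5$ is admissible.

*Proof of the Corollary from Theorems 1 and 2.* Theorem 2(b) (or the cited Theorem B) shows that $\alpha=3/5$ is admissible. If some $\alpha>3/5$ were admissible with constant $k$, Theorem 1 would give $kW^\alpha\le CW^{3/5}(\ln W)^{4/5}$ for all $W\ge2$, which is false for large $W$. $\square$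

So for weights $\ge1$ the least possible excess at total weight $W$ lies between $cW^{3/5}$ and $CW^{3/5}(\ln W)^{4/5}$. Two strengthenings use the same tools.

**Theorem 3 (sharp result for arbitrary positive weights).** For every $n\ge2$, the infimum of $\operatorname{ex}(D)/w(D)$ over acyclic positively weighted digraphs on $n$ vertices with at least one arc lies between $\frac1{64}n^{-2/3}$ and $440\,n^{-2/3}$.

**Theorem 4 (multi-digraphs).** For every integer $m\ge2$ there is an acyclic multi-digraph with $m$ arcs and $\operatorname{mac}\le\frac m4+Cm^{2/3}\ln m$.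

Theorem 4 improves the exponent $0.75$ of Theorem A. The results leave undecided whether the logarithm in Theorem 1 can be removed, and what the exact exponent is for integer weights; by the above it lies in $[3/5,2/3]$.

## 3. The excess as the maximum of a quadratic function

Merge parallel arcs, adding their weights. This changes neither $w$ nor $\operatorname{mac}$, and it keeps weights $\ge1$. An acyclic digraph has an ordering of its vertices in which every arc goes forward, so let the vertex set be a finite set of integers with all arcs going from smaller to larger. Let $A$ be the symmetric matrix with zero diagonal whose entry $A_{ij}$ is the weight of the arc between $i$ and $j$ ($0$ if there is none). Let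
$$b_i=\sum_{j>i}A_{ij}-\sum_{j<i}A_{ij}$$
be the out-weight minus the in-weight of $i$. Encode a partition by $s\in\{\pm1\}^n$ with $X=\{i:s_i=1\}$. The arc from $i$ to $j$ (where $i<j$) is in the cut exactly if $s_i=1$ and $s_j=-1$, so the cut has weight
$$\sum_{i<j}A_{ij}\frac{1+s_i}2\cdot\frac{1-s_j}2=\frac14\sum_{i<j}A_{ij}(1+s_i-s_j-s_is_j)=\frac{w(D)}4+\frac14\Phi(s),$$
$$\Phi(s)=b\cdot s-\tfrac12s^TAs .\tag{2}$$
Put $E=E(D)=\max_{s\in\{\pm1\}^n}\Phi(s)$. Then $\operatorname{ex}(D)=E/4$.

**Fractional signs.** Since $A$ has zero diagonal, $\Phi$ is affine in each coordinate, so its maximum over the cube $[-1,1]^n$ is attained at a vertex of the cube. Hence $E\ge\Phi(s)$ for every $s\in[-1,1]^n$. Averaging $\Phi(s)$ and $\Phi(-s)$ removes the linear term: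
$$E\ge-\tfrac12s^TAs=-\sum_{i<j}A_{ij}s_is_j\qquad\text{for all }s\in[-1,1]^n. \tag{3}$$

For the transitive triangle, $b=(2,0,-2)$. At $s=(1,1,-1)$ we have $b\cdot s=4$ and $-\sum_{i<j}s_is_j=-(1-1-1)=1$, so $\Phi=5$. This matches $\operatorname{mac}=2$, $w=3$, $\operatorname{ex}=\frac54$.

To bound $E$ from above we must bound the quadratic part and the linear part together.

**Lemma 1.** Suppose $x_i$ are vectors in a Euclidean space with $\langle x_i,x_j\rangle=A_{ij}$ for $i\ne j$, and $b_i=\langle y,x_i\rangle+r_i$ for a vector $y$ and numbers $r_i$. Then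
$$E\le\tfrac12\sum_i|x_i|^2+\tfrac12|y|^2+\sum_i|r_i|.$$

*Proof.* Let $s\in\{\pm1\}^n$ and $z=\sum_is_ix_i$. Since $s_i^2=1$, $|z|^2=\sum_i|x_i|^2+s^TAs$, so $\frac12s^TAs=\frac12|z|^2-\frac12\sum_i|x_i|^2$. Also $b\cdot s=\langle y,z\rangle+\sum_ir_is_i\le\frac12|y|^2+\frac12|z|^2+\sum_i|r_i|$. Subtract; the terms $\frac12|z|^2$ cancel. $\square$

Only the diagonal $|x_i|^2$ is paid for; the off-diagonal part is free. Moreover a large linear term costs only $\frac12|y|^2$, provided $b$ is nearly of the form $\langle y,x_i\rangle$. For a single arc of weight $1$, take $x_1=x_2$ a unit vector and $y=0$, so $r=b=(1,-1)$. The bound is $1+2=3$, and $\Phi(1,-1)=3$, so the lemma is tight there.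

## 4. Lower bounds: thresholds, blocks and depth-first stars

### Proof of Theorem 2(a)

Let the vertices be $1,\dots,n$ and $w=w(D)$. If $w=0$ there is nothing to prove, so let $w>0$.

**Step 1: threshold cuts.** This step shows that a small $E$ forces little weight across any threshold. For $1\le\tau<n$ let $e_\tau=\sum_{i\le\tau<j}A_{ij}$. Take $s=\lambda1_{[1,\tau]}$ with $0\le\lambda\le1$. In $\sum_{i\le\tau}b_i$ the arcs inside $[1,\tau]$ cancel and the arcs leaving $[1,\tau]$ count once, so $b\cdot s=\lambda e_\tau$. Also $\frac12s^TAs$ is $\lambda^2$ times the weight inside $[1,\tau]$, hence at most $\lambda^2w$. With $\lambda=e_\tau/(2w)\le\frac12$ we get $E\ge\lambda e_\tau-\lambda^2w=e_\tau^2/(4w)$, that is,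
$$e_\tau\le2\sqrt{Ew}. \tag{4}$$

**Step 2: blocks.** This step shows that a small $E$ forces little weight inside short blocks. Let $h\ge1$ be an integer, split $[1,n]$ into $N=\lceil n/h\rceil$ consecutive blocks $J$ of size at most $h$, and let $w(J)$ be the weight inside $J$. Consider a block of size $r\ge2$. Choose uniformly at random a sign vector on $J$ with sum $0$ if $r$ is even, with sum in $\{\pm1\}$ if $r$ is odd. By symmetry $\mathbb E\,s_is_j$ is the same for all pairs $i\ne j$. From
$$\mathbb E\Big(\sum_{i\in J}s_i\Big)^2=r+r(r-1)\,\mathbb E\,s_is_j$$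
and the fact that the left side is $0$ for $r$ even and $1$ for $r$ odd, we get $\mathbb E\,s_is_j=-\frac1{r-1}$ for $r$ even and $-\frac1r$ for $r$ odd. In both cases it is at most $-\frac1r$. So some sign vector $s_J$ satisfies
$$-\sum_{i<j,\ i,j\in J}A_{ij}s_is_j\ge\frac{w(J)}r\ge\frac{w(J)}h .$$
For $r=1$ we have $w(J)=0$ and any sign will do. Now multiply each $s_J$ by an independent random sign. The terms inside blocks do not change, and the terms between blocks have expectation $0$. So $-\frac12s^TAs$ has expectation at least $\frac1h\sum_Jw(J)$, and (3) gives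
$$\sum_Jw(J)\le hE. \tag{5}$$

**Step 3: combination.** This step balances the two bounds. An arc not inside a block crosses one of the $N-1<n/h$ block boundaries. By (4) and (5), $w\le hE+\frac{2n}h\sqrt{Ew}$. With $\rho=E/w$,
$$1\le h\rho+\frac{2n}h\sqrt\rho .$$
Take $h=\lceil n^{2/3}\rceil$, so $n^{2/3}\le h\le2n^{2/3}$. If $\rho<\frac1{16}n^{-2/3}$, then $h\rho<\frac18$ and $\frac{2n}h\sqrt\rho<2n^{1/3}\cdot\frac14n^{-1/3}=\frac12$, a contradiction. So
$$E\ge\tfrac1{16}wn^{-2/3},\qquad\operatorname{ex}(D)=\tfrac E4\ge\tfrac1{64}wn^{-2/3}.\qquad\square \tag{6}$$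

### Proof of Theorem 2(b)

Part (a) is weak when $n$ is large compared with $w$; part (b) covers that case. If the graph has a matching of weight $M$, then giving the two ends of each matching edge opposite random signs and all else independent signs shows $E\ge M$ by (3). But a star on $n$ vertices has only one edge in any matching, so we need stars. In a star whose center has sign $\varepsilon$ and whose leaves have sign $-\varepsilon$, an edge between two leaves would count negatively. So we want stars with pairwise non-adjacent leaves.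

**Step 1: stars with independent leaves.** This step produces disjoint stars of large total weight. In each component of the underlying undirected graph take a depth-first search tree. The textbook property of such a tree is that every non-tree edge joins an ancestor and a descendant. Two children of the same vertex are not in that relation, so they are non-adjacent. (In a triangle, for example, the depth-first tree is a path, and no vertex has two children.) Consider the stars consisting of a vertex $v$ together with its children, for all $v$ of even depth. Centers have even depth and leaves odd depth, and each leaf has only one parent, so these stars are vertex-disjoint. The same holds for all $v$ of odd depth. Together the two families contain all tree edges. Since there are no isolated vertices, each component has at least two vertices, so there are at most $n/2$ components and at least $n/2$ tree edges. Each has weight $\ge1$, so one of the two families has total star weight at least $n/4$.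

**Step 2: signs.** This step turns the stars into a lower bound for $E$. For each star of that family give the center a random sign $\varepsilon$ and the leaves $-\varepsilon$. All other vertices get independent random signs, and different stars are independent. Edges between different stars, or touching a vertex outside the family, have expected product $0$. Edges inside a star join the center to a leaf and have product $-1$. So $\mathbb E(-\frac12s^TAs)$ is the total star weight, and (3) gives
$$E\ge\tfrac n4,\qquad\operatorname{ex}(D)\ge\tfrac n{16}. \tag{7}$$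

**Step 3: the consequence.** This step eliminates $n$. Let all weights be $\ge1$. If $w=w(D)=0$, the claim is $0\ge0$. Otherwise delete isolated vertices, which changes neither $w$ nor $\operatorname{mac}$, and let $n\ge2$ now be the number of remaining vertices. By (6), (7) and $\max(p,q)\ge p^{2/5}q^{3/5}$,
$$E\ge\Big(\frac n4\Big)^{2/5}\Big(\frac w{16n^{2/3}}\Big)^{3/5}=2^{-4/5}\,2^{-12/5}\,w^{3/5}=2^{-16/5}w^{3/5},$$
and $\operatorname{ex}=E/4\ge 2^{-26/5}w^{3/5}$. $\square$

The proof also shows what an example near the bound must look like: $E\approx n$ and $w\approx n^{5/3}$. So we look for $n$ vertices with about $n^{5/3}$ arcs of weight about $1$, and the block length $n^{2/3}$ suggests arcs of length up to $K\approx n^{2/3}$.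

## 5. Two obstructions: the flat window and the constant density

Before the construction, let us see why both of its ingredients are there.

**Flat window on an interval.** The simplest Gram vectors are $x_i=1_{[i,i+K-1]}$. On vertices $1,\dots,L$ put an arc $i\to j$ of weight $K-(j-i)\ge1$ whenever $0<j-i<K$, where $2\le K\le L$. Then $w\le L\sum_{d=1}^{K-1}(K-d)\le LK^2/2$. The matching $\{1,2\},\{3,4\},\dots$ has weight $\lfloor L/2\rfloor(K-1)\ge\frac L3\cdot\frac K2$, so $E\ge\frac16LK\ge\frac{\sqrt2}6(Lw)^{1/2}$, where we used $K\ge\sqrt{2w/L}$. Also $E\ge\frac1{16}wL^{-2/3}$ by (6). Hence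
$$E\ge\Big(\tfrac{\sqrt2}6L^{1/2}w^{1/2}\Big)^{4/7}\Big(\tfrac1{16}wL^{-2/3}\Big)^{3/7}=c\,w^{5/7}$$
for every choice of $K$ and $L$. The diagonal $|x_i|^2=K$ in Lemma 1 is not an artifact of the method: neighboring vertices are joined by arcs of weight nearly $K$, and separating them gains that much. To do better, $f(0)$ and $f(1)$ must be small while $f$ stays $\ge1$ on $\{0,\dots,K\}$. The window of Section 1 does this.

**The good window on an interval.** Now use $f$ from Section 1. On vertices $1,\dots,L$ put arcs $i\to j$ of weight $f(j-i)$ whenever $0<j-i\le K$, where $K\le L/2$. Now the ends of the interval cause trouble. Take $s=\lambda1_{[1,K]}$. The weight leaving $[1,K]$ is $\sum_{d=1}^Kd\,f(d)\ge K^2/2$, because for each $d$ there are exactly $d$ pairs $i\le K<j$ with $j-i=d$. The weight inside $[1,K]$ is at most $K\sum_{d=1}^Kf(d)\le6K^2$. So $\Phi(s)\ge\frac\lambda2K^2-6\lambda^2K^2$, and $\lambda=\frac1{24}$ gives $E\ge K^2/96$. Also $E\ge L/4$ by (7), and $w\le6LK$ by (iii). Hence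
$$E\ge\Big(\frac L4\Big)^{2/3}\Big(\frac{K^2}{96}\Big)^{1/3}=c\,(LK)^{2/3}\ge c\,w^{2/3}.$$
The exponent stops at $2/3$, because $b_i$ is large on the $K$ vertices near each end. The cure is to let the density of the vertex set fall off to $0$ slowly, over a length $L$ and not abruptly. Then $b$ is small everywhere, and nearly constant on each of two long ranges, so that Lemma 1 can absorb it in a vector $y$ of small norm.

## 6. A vertex set of tent-shaped density

Let $L\ge8$ and $4\le K\le L/2$ be integers. For $v\in\mathbb Z$ let $\theta(v)=\max(0,1-|v|/L)$ and $\Theta(v)=\sum_{u\le v}\theta(u)$, and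
$$P=\{v\in\mathbb Z:\lfloor\Theta(v)\rfloor=\lfloor\Theta(v-1)\rfloor+1\}.$$
So we walk along the integers, accumulate density, and put a vertex whenever the total passes an integer.

For illustration (with $L=4$, below the range used later): the values of $\theta$ at $-3,\dots,3$ are $\frac14,\frac12,\frac34,1,\frac34,\frac12,\frac14$, and the values of $\Theta$ are $\frac14,\frac34,\frac32,\frac52,\frac{13}4,\frac{15}4,4$. Their integer parts are $0,0,1,2,3,3,4$, so $P=\{-1,0,1,3\}$.

**Discrepancy.** Since $0\le\theta\le1$, the integer part grows by $0$ or $1$ at each step, so $1_P(v)=\lfloor\Theta(v)\rfloor-\lfloor\Theta(v-1)\rfloor$. Summing over a finite interval $I=[\alpha,\beta]$, both sums telescope: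
$$\sum_{v\in I}(1_P(v)-\theta(v))=\big(\lfloor\Theta(\beta)\rfloor-\Theta(\beta)\big)-\big(\lfloor\Theta(\alpha-1)\rfloor-\Theta(\alpha-1)\big).$$
Both brackets lie in $(-1,0]$. Hence
$$\Big|\sum_{v\in I}(1_P(v)-\theta(v))\Big|<1\qquad\text{for every interval }I\subset\mathbb Z. \tag{8}$$

**Size.** Where $\theta(v)=0$ the integer part does not grow, so $P\subset(-L,L)$. Moreover $\sum_v\theta(v)=(2L-1)-\frac2L\cdot\frac{L(L-1)}2=L$, so $|P|=L$.

**Remark.** The flat window stays stuck at $5/7$ on $P$ too. Any four consecutive integers in $[-L/2,L/2]$, where $\theta\ge\frac12$, contain more than $4\cdot\frac12-1=1$, hence at least two, elements of $P$. There are at least $L$ integers in that range, so there are $\lfloor L/4\rfloor\ge L/8$ disjoint pairs at distance at most $3$, each joined with weight at least $K-3\ge K/4$. So $E\ge LK/32$, while $w\le LK^2/2$ as before, and the computation of Section 5 gives $E\ge c\,w^{5/7}$. Both ingredients are needed.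

## 7. The digraph $D_{L,K}$ and its excess

The vertex set of $D_{L,K}$ is $P$. For $i<j$ in $P$ with $j-i\le K$ there is an arc $i\to j$ of weight $f(j-i)\ge1$. All arcs go forward, so $D_{L,K}$ is acyclic. With $x_i=g(\cdot-i)$ we have $A_{ij}=f(i-j)=\langle x_i,x_j\rangle$ for $i\ne j$, and $|x_i|^2=f(0)$.

**Step 1: replace $P$ by its density in $b$.** The purpose is to make $b$ computable. We have
$$b_i=\sum_{d=1}^Kf(d)\big(1_P(i+d)-1_P(i-d)\big),\qquad\text{and we put}\qquad\tilde b_i=\sum_{d=1}^Kf(d)\big(\theta(i+d)-\theta(i-d)\big).$$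
Let $\eta=1_P-\theta$ and $S_d=\sum_{e=1}^d\eta(i+e)$, so $S_0=0$ and $|S_d|<1$ by (8). Abel summation gives
$$\sum_{d=1}^Kf(d)\eta(i+d)=f(K)S_K+\sum_{d=1}^{K-1}\big(f(d)-f(d+1)\big)S_d .$$
As $f$ is nonnegative and nonincreasing, the absolute value is at most $f(K)+f(1)-f(K)=f(1)\le f(0)$. The same holds for the sum with $\eta(i-d)$, since the sets $[i-d,i-1]$ are intervals too. So
$$b_i=\tilde b_i+r_i',\qquad|r_i'|\le2f(0).$$

**Step 2: the shape of $\tilde b$.** The purpose is to see that $\tilde b$ is constant on two long ranges. Put $\mu=\sum_{d=1}^Kd\,f(d)$. Then $\mu\le K\sum_{d=1}^Kf(d)\le KG^2/2$. Since $\theta$ is $\frac1L$-Lipschitz, $|\theta(i+d)-\theta(i-d)|\le2d/L$, so $|\tilde b_i|\le2\mu/L$ always. On $[-L,0]$ we have $\theta(v)=1+v/L$. If $-L+K\le i\le-K$, all points $i\pm d$ lie there, so $\tilde b_i=2\mu/L$. On $[0,L]$ we have $\theta(v)=1-v/L$, so $\tilde b_i=-2\mu/L$ if $K\le i\le L-K$.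

**Step 3: the absorbing vector $y$.** The purpose is to write $b_i=\langle y,x_i\rangle+r_i$ with small error. Let
$$y(x)=\frac{2\mu}{LG}\ \ (-L\le x\le0),\qquad y(x)=-\frac{2\mu}{LG}\ \ (1\le x\le L+K),\qquad y(x)=0\ \text{ elsewhere.}$$
We have $\langle y,x_i\rangle=\sum_{x=i}^{i+K}y(x)g(x-i)$, and $g\ge0$ has sum $G$, so $|\langle y,x_i\rangle|\le2\mu/L$ always. If $-L+K\le i\le-K$, then $[i,i+K]\subset[-L,0]$ and $\langle y,x_i\rangle=2\mu/L=\tilde b_i$. If $K\le i\le L-K$, then $[i,i+K]\subset[1,L+K]$ and $\langle y,x_i\rangle=-2\mu/L=\tilde b_i$. The other $i\in P$ have $|i|<K$ or $L-K<|i|<L$, at most $(2K-1)+2(K-1)\le4K$ values. For these, $|\tilde b_i-\langle y,x_i\rangle|\le4\mu/L$. With $r_i=b_i-\langle y,x_i\rangle$ and $|P|=L$,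
$$\sum_i|r_i|\le2f(0)L+4K\cdot\frac{4\mu}L .$$
The support of $y$ has $2L+K+1\le4L$ points, so
$$|y|^2=\frac{4\mu^2}{L^2G^2}(2L+K+1)\le\frac{16\mu^2}{LG^2}.$$

**Step 4: the bound for $E$.** The purpose is to collect everything in Lemma 1. Using $\mu\le KG^2/2$, then (ii) and (iii),
$$E(D_{L,K})\le\tfrac12f(0)L+\frac{8\mu^2}{LG^2}+2f(0)L+\frac{16K\mu}L\le\tfrac52f(0)L+\frac{2K^2G^2}L+\frac{8K^2G^2}L,$$
$$E(D_{L,K})\le\tfrac52\big(4+\ln(2K+1)\big)L+\frac{120K^3}L. \tag{9}$$

The choice of $y$ is essential. With $y=0$ the bound of Lemma 1 would contain $\sum_i|b_i|$, which is at least $\sum_{i\in P,\,i\le0}b_i$, the weight crossing from $i\le0$ to $j\ge1$. For $K\ge7$, (8) gives at least $\frac K4-1\ge\frac K{16}$ elements of $P$ in $[-K/2,0]$ and at least $\frac{K-1}4-1\ge\frac K{16}$ in $[1,K/2]$, all joined with weight $\ge1$. So that term would be at least $K^2/256$, of order $L^{4/3}$ for $K\approx L^{2/3}$. In (9) it is replaced by $120K^3/L$, of order $L$.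

**Step 5: the total weight.** The purpose is to compare $w$ with $LK$. On $[-L/2,L/2]$ we have $\theta\ge\frac12$. The interval $[-L/2,0]$ contains $\lfloor L/2\rfloor+1\ge L/2$ integers, so by (8) it contains at least $\frac L4-1\ge\frac L8$ elements of $P$. For each such $i$, the interval $[i+1,i+K]$ lies in $[-L/2,L/2]$ because $K\le L/2$, so it contains at least $\frac K2-1\ge\frac K4$ elements of $P$. (Here we used $L\ge8$ and $K\ge4$.) So there are at least $LK/32$ arcs, each of weight $\ge1$. In the other direction, $w\le L\sum_{d=1}^Kf(d)\le6LK$ by (iii). Thus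
$$\tfrac1{32}LK\le\#\text{arcs}\le w(D_{L,K})\le6LK. \tag{10}$$

## 8. The balance $K\approx(L^2\ln L)^{1/3}$: proof of Theorem 1

**Step 1: choice of $K$.** The purpose is to equalize the two terms of (9). Let $K_L=\lceil(L^2\ln L)^{1/3}\rceil$. There is an absolute constant $L_0\ge8$ such that $4\le K_L\le L/2$ for all $L\ge L_0$. For such $L$ we have $K_L\le2(L^2\ln L)^{1/3}$, so $120K_L^3/L\le960L\ln L$. Also $\ln(2K_L+1)\le\ln(L+1)\le2\ln L$ and $\ln L\ge1$. So (9) gives
$$E(D_{L,K_L})\le10L+5L\ln L+960L\ln L\le975\,L\ln L .$$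

**Step 2: hit the weight $W$ exactly.** The purpose is to pass from a sequence of weights to every real $W$. First let $W\ge6L_0K_{L_0}$. Since $K_L$ is nondecreasing, $6LK_L$ increases to infinity. Let $L\ge L_0$ be maximal with $6LK_L\le W$, and put $w=w(D_{L,K_L})$. By (10), $w\le6LK_L\le W$. Next,
$$K_{L+1}\le2\big((L+1)^2\ln(L+1)\big)^{1/3}\le2\big(4L^2\cdot2\ln L\big)^{1/3}=4(L^2\ln L)^{1/3}\le4K_L ,$$
so $(L+1)K_{L+1}\le8LK_L$. By maximality and (10), $W<6(L+1)K_{L+1}\le48LK_L\le1536\,w$. Multiply all weights of $D_{L,K_L}$ by $t=W/w\in[1,1536]$. The result $D$ is acyclic, has at most one arc per pair, all weights $\ge1$, and $w(D)=W$. Since $\operatorname{mac}$ and $w$ scale by $t$, so does $E$, and $E(D)\le CL\ln L$.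

**Step 3: express $L$ through $W$.** Since $W\ge LK_L\ge L^{5/3}(\ln L)^{1/3}$, we have $L\le W^{3/5}(\ln L)^{-1/5}$, and $\ln L\le\ln W$. Therefore
$$\operatorname{ex}(D)=\tfrac14E(D)\le CL\ln L\le CW^{3/5}(\ln L)^{4/5}\le CW^{3/5}(\ln W)^{4/5}.$$
For $2\le W<6L_0K_{L_0}$ take a single arc of weight $W$. Its excess $\frac34W$ is bounded, while $W^{3/5}(\ln W)^{4/5}$ is bounded below by a positive constant for $W\ge2$; so it suffices to enlarge $C$. $\square$

Together with Theorem 2(b), this proves $\alpha^*=3/5$ by the argument given in Section 2.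

## 9. Tapered weights: proof of Theorem 3

The lower bound is Theorem 2(a). For the upper bound the weights need not be $\ge1$, so we can taper the weights instead of the vertex density, and no rounding is necessary. The flat window now suffices, because the bound is measured against $w$ and $n$, not against the number of vertices and weights $\ge1$.

For $n\le3$ the bound is trivial: $\operatorname{ex}\le\frac34w$, and $440\cdot3^{-2/3}>\frac34$. Let $n\ge4$, $\nu=\lfloor n/2\rfloor\ge2$ and $K=\lceil\nu^{2/3}\rceil$. Then $2\le K\le\nu$ and $\nu^{2/3}\le K\le2\nu^{2/3}$.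

**Step 1: the digraph.** This step sets up the data for Lemma 1. Put $\varphi(i)=\min(i,2\nu+1-i)$ for $0\le i\le2\nu+1$ and $\varphi=0$ elsewhere; $\varphi$ is $1$-Lipschitz on $\mathbb Z$. On vertices $1,\dots,2\nu$ (plus one isolated vertex if $n$ is odd) put an arc $i\to j$ of weight $\varphi(i)\varphi(j)(K-(j-i))>0$ whenever $0<j-i<K$. With $x_i=\varphi(i)1_{[i,i+K-1]}$ we have $A_{ij}=\langle x_i,x_j\rangle$ for $i\ne j$ and $|x_i|^2=K\varphi(i)^2$. As $\varphi$ vanishes outside the vertex set,
$$b_i=\varphi(i)\sum_{d=1}^{K-1}(K-d)\big(\varphi(i+d)-\varphi(i-d)\big).$$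
The isolated vertex, if there is one, has $x_i=0$, $b_i=0$ and contributes nothing.

**Step 2: the shape of $b$.** This step finds where $b$ is explicit. Let $Y=\frac{K^2-1}3$. Since $\sum_{d=1}^{K-1}d(K-d)=\frac{K^3-K}6$, we have $2\sum_{d=1}^{K-1}d(K-d)=KY$. The Lipschitz property gives $|b_i|\le\varphi(i)KY$ always. On $[0,\nu]$ we have $\varphi(v)=v$, so $b_i=\varphi(i)KY$ if $K-1\le i\le\nu-K+1$. On $[\nu+1,2\nu+1]$ we have $\varphi(v)=2\nu+1-v$, so $b_i=-\varphi(i)KY$ if $\nu+K\le i\le2\nu+2-K$.

**Step 3: the absorbing vector.** This step chooses $y$ and counts the exceptions. Let $y=Y$ on $[1,\nu]$, $y=-Y$ on $[\nu+1,2\nu+K-1]$, and $y=0$ elsewhere. Then $|\langle y,x_i\rangle|\le\varphi(i)KY$. In the first range $[i,i+K-1]\subset[K-1,\nu]\subset[1,\nu]$, since $K\ge2$. In the second range $[i,i+K-1]\subset[\nu+K,2\nu+1]\subset[\nu+1,2\nu+K-1]$, again since $K\ge2$. So $\langle y,x_i\rangle=b_i$ on both ranges. The exceptional $i\le\nu$ satisfy $i\le K-2$ or $i\ge\nu-K+2$; the exceptional $i\ge\nu+1$ satisfy $i\le\nu+K-1$ or $i\ge2\nu+3-K$. So there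 are at most $2K$ exceptional values with $\varphi(i)\le K$ and at most $2K$ further ones, where $\varphi(i)\le\nu$. (Some of the two ranges may be empty; the count is still valid.) For exceptional $i$, $|r_i|\le2\varphi(i)KY$, and $r_i=0$ otherwise. As $K\le\nu$ and $Y\le K^2/3$,
$$\sum_i|r_i|\le2KY(2K^2+2K\nu)\le8K^2Y\nu\le\tfrac83K^4\nu .$$

**Step 4: the bound for $E$.** This step applies Lemma 1. The support of $y$ has $2\nu+K-1\le3\nu$ points, so $\frac12|y|^2\le\frac12\cdot\frac{K^4}9\cdot3\nu=\frac{K^4\nu}6$. Next, $\sum_i\varphi(i)^2=2\sum_{i=1}^\nu i^2$, so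
$$\tfrac12\sum_i|x_i|^2=K\,\frac{\nu(\nu+1)(2\nu+1)}6\le K\nu^3,$$
because $2\nu^2+3\nu+1\le6\nu^2$. Since $\frac83+\frac16\le3$, Lemma 1 gives $E\le K\nu^3+3K^4\nu$.

**Step 5: the weight and the ratio.** This step bounds $w$ from below. There are $\lfloor\nu/2\rfloor+1\ge\nu/2$ integers $i$ in $[\nu/2,\nu]$, and $\lfloor K/2\rfloor\ge K/4$ values $d$ with $1\le d\le\lfloor K/2\rfloor$. For these, $i$ and $i+d$ lie in $[\nu/2,3\nu/2]$, where $\varphi\ge\nu/2$, and $K-d\ge K/2$. So
$$w\ge\frac\nu2\cdot\frac K4\cdot\frac{\nu^2}4\cdot\frac K2=\frac{\nu^3K^2}{64}.$$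
Therefore, using $\nu^{2/3}\le K\le2\nu^{2/3}$ and $n\le2\nu+1\le3\nu$,
$$\frac{\operatorname{ex}}w=\frac E{4w}\le16\Big(\frac1K+\frac{3K^2}{\nu^2}\Big)\le16(1+12)\nu^{-2/3}\le208\cdot3^{2/3}n^{-2/3}\le440\,n^{-2/3}.\qquad\square$$

## 10. Random rounding to multi-digraphs: proof of Theorem 4

A multi-digraph is the same as an integer-weighted digraph, so we want integer weights. Rounding the weights of $D_{L,K}$ directly would change them by a constant factor. We first multiply by $Q\approx\sqrt K$, so that rounding is a relatively small perturbation, and round at random, one choice for each distance $d$. The rounding depends only on $j-i$, so the resulting error is a Fourier multiplier.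

We use two textbook facts. *Hoeffding's inequality:* if $X_1,\dots,X_K$ are independent with mean $0$ and each takes values in an interval of length at most $1$, then $\Pr(|\sum X_d|>T)\le2e^{-2T^2/K}$. *Bernstein's inequality:* a real trigonometric polynomial $q$ of degree at most $K$ satisfies $\max|q'|\le K\max|q|$.

**Step 1: the rounded digraph.** This step defines $D'$ and isolates the error. Use $P$ and $f$ from Sections 1 and 6 with $K=\lceil L^{2/3}\rceil$ and $L\ge L_0$, where $L_0\ge8$ is such that $4\le K\le L/2$ for all $L\ge L_0$. Let $Q=\lceil\sqrt K\rceil$. For $1\le d\le K$ let $F(d)\in\{\lfloor Qf(d)\rfloor,\lceil Qf(d)\rceil\}$ be independent random integers with mean $Qf(d)$. Put $\epsilon(d)=F(d)-Qf(d)$ for $1\le d\le K$ and $\epsilon(d)=0$ for $d>K$. Then $\epsilon(d)$ has mean $0$, takes values in an interval of length at most $1$, and $|\epsilon(d)|\le1$. Replace the weights $f(j-i)$ of $D_{L,K}$ by the integers $F(j-i)$, which are $\ge Q\ge1$ because $f\ge1$. Call the result $D'$. Its matrix is $QA_{ij}+\epsilon(|j-i|)$ off the diagonal,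 so the function (2) for $D'$ is
$$\Phi'(s)=Q\Phi(s)+\sum_{i\in P}s_i\rho_i-\sum_{i<j}\epsilon(j-i)s_is_j,\qquad\rho_i=\sum_{d=1}^K\epsilon(d)\big(1_P(i+d)-1_P(i-d)\big).$$

**Step 2: the linear error.** This step bounds all $\rho_i$. Let $T=\sqrt{K\ln(8L)}$. The coefficients of $\epsilon(d)$ in $\rho_i$ lie in $[-1,1]$, so Hoeffding's inequality gives $\Pr(|\rho_i|>T)\le2e^{-2\ln(8L)}=\frac2{64L^2}$. There are $L$ vertices, so all $|\rho_i|\le T$ with probability at least $1-\frac2{64L}>\frac34$.

**Step 3: the quadratic error.** This step bounds the last sum uniformly in $s$. Let $q(\xi)=\sum_{d=1}^K\epsilon(d)\cos d\xi$ and $\hat s(\xi)=\sum_{j\in P}s_je^{\mathrm ij\xi}$. Expanding $|\hat s|^2$, for $j\ne k$ we have $\frac1{2\pi}\int_0^{2\pi}q(\xi)e^{\mathrm i(j-k)\xi}d\xi=\frac12\epsilon(|j-k|)$, and the diagonal terms give $0$. Each unordered pair appears twice, so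
$$\Big|\sum_{i<j}\epsilon(j-i)s_is_j\Big|=\Big|\frac1{2\pi}\int_0^{2\pi}q(\xi)|\hat s(\xi)|^2d\xi\Big|\le\max|q|\cdot\frac1{2\pi}\int_0^{2\pi}|\hat s|^2=L\max|q| .$$
Take the grid of $8K$ equally spaced points on the circle. Every $\xi$ is within $\frac\pi{8K}$ of a grid point, so by Bernstein's inequality $\max|q|\le\max_{\text{grid}}|q|+\frac\pi{8K}\cdot K\max|q|$. As $\frac\pi8<\frac12$, this gives $\max|q|\le2\max_{\text{grid}}|q|$. At each grid point Hoeffding's inequality gives $\Pr(|q|>T)\le\frac2{64L^2}$. So $\max_{\text{grid}}|q|\le T$ with probability at least $1-\frac{16K}{64L^2}>\frac34$.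

**Step 4: the excess of $D'$.** This step fixes a good rounding. The two events of probability $>\frac34$ occur together for some choice of $F$. For it,
$$E(D')\le Q\,E(D_{L,K})+LT+2LT .$$
Here $K\le2L^{2/3}$, so $K^3/L\le8L$ and (9) gives $E(D_{L,K})\le CL\ln L$. Also $Q\le2\sqrt K$ and $T\le C\sqrt K\ln L$. Hence
$$E(D')\le CL\sqrt K\ln L\le CL^{4/3}\ln L. \tag{11}$$

**Step 5: the number of arcs.** This step compares the number $m'$ of arcs of the multi-digraph $D'$ with $L^2$. Since $Qf(d)\ge1$, we have $Q\le F(d)\le Qf(d)+1\le2Qf(d)$. By (10),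
$$\tfrac1{32}QLK\le m'\le2Q\cdot6LK=12QLK .$$
From $L^{2/3}\le K\le2L^{2/3}$ and $\sqrt K\le Q\le2\sqrt K$ we get $L\le QK\le2\cdot2^{3/2}L$, so $c_1L^2\le m'\le C_1L^2$ with absolute constants. Given an integer $m\ge m_0$, where $m_0$ is a suitable absolute constant, take $L=\lfloor\sqrt{m/C_1}\rfloor\ge L_0$. Then $m'\le m$, and $m'\ge c_1L^2\ge c\,m$ since $L\ge\frac12\sqrt{m/C_1}$; we may take $0<c<1$. By (11), there is an acyclic multi-digraph with $m'\in[cm,m]$ arcs and $\operatorname{ex}\le Cm^{2/3}\ln m$.

**Step 6: exactly $m$ arcs.** This step removes the restriction on the number of arcs. For vertex-disjoint digraphs both $\operatorname{mac}$ and $w$ add up, so $\operatorname{ex}$ is additive over disjoint unions. Given $m\ge2$, as long as at least $m_0$ arcs remain to be placed, apply Step 5 to the number of remaining arcs and add the result as a disjoint component. After $t$ rounds at most $(1-c)^tm$ arcs remain. When fewer than $m_0$ remain, realize them as disjoint single arcs, with $\operatorname{ex}=\frac34$ each. The total excess is at most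
$$\sum_{t\ge0}C\big((1-c)^tm\big)^{2/3}\ln m+m_0\le C'm^{2/3}\ln m,$$
because the geometric series converges and $m^{2/3}\ln m$ is bounded below by a positive constant for $m\ge2$. The union is an acyclic multi-digraph with exactly $m$ arcs. $\square$
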